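# Sealing $2^{<\omega_1}$ over $L$: a model with no cardinal-preserving new subset of $\omega_1$

## 1. Fresh functions, outer models, Kurepa trees, inaccessible cardinals

We work in ZFC. A poset is a set with a reflexive transitive relation $\le$ and a largest element; smaller conditions are stronger, and $p\perp q$ means that $p,q$ have no common extension. A poset is *ccc* if it has no uncountable set of pairwise incompatible conditions, and *$\sigma$-closed* if every decreasing $\omega$-sequence of conditions has a lower bound. We use freely that ccc posets preserve all cardinals, that posets with the $\kappa$-c.c. ($\kappa$ regular) preserve cardinals $\ge\kappa$, and that $\sigma$-closed posets add no new function from $\omega$ into the ground model, hence preserve $\omega_1$.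

**Definition 1.1 (outer model).** An outer model of $V$ is a transitive model of ZFC that contains $V$ and has the same ordinals.

*Example.* Every generic extension $V[G]$ is an outer model of $V$, and $V$ is an outer model of $L$. If $\kappa$ is inaccessible, $V_\kappa$ is not an outer model of anything with more ordinals than $\kappa$.

**Definition 1.2 (new and fresh).** Let $W$ be an outer model of $V$. A set $S\subseteq\omega_1$ in $W$ (with $\omega_1=\omega_1^V$) is a new subset of $\omega_1$ over $V$ if $S\notin V$ but $S\cap\alpha\in V$ for every $\alpha<\omega_1$. We identify $S$ with its characteristic function. A function $b:\omega_1\to2$ in $W$ is fresh over $V$ if $b\restriction\delta\in V$ for all $\delta<\omega_1$.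

So "new" means "fresh and not in $V$"; elements of $V$ count as fresh.

*Example.* Let $\mathrm{Add}(\omega_1,1)$ be the set of functions from a countable ordinal to $2$, ordered by reverse inclusion. It is $\sigma$-closed, so if $b:\omega_1\to2$ is the union of a generic filter, then each $b\restriction\delta$ is in $V$. For every $c\in 2^{\omega_1}\cap V$ the conditions that disagree with $c$ somewhere are dense, so $b\notin V$. Thus $b$ is new. By contrast, a Cohen real $x\subseteq\omega$, viewed as a subset of $\omega_1$, is not new in this sense, because $x\cap\omega=x\notin V$.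

**Definition 1.3 (TP).** A poset adds a new subset of $\omega_1$ without collapsing $\aleph_1$ or $\aleph_2$ if forcing with it adds a new subset of $\omega_1$ and preserves $\aleph_1^V$ and $\aleph_2^V$ as cardinals. $\mathrm{TP}$ is the statement that there is no such poset.

*Example.* The poset $\mathrm{Add}(\omega,1)=2^{<\omega}$ preserves all cardinals but adds no new subset of $\omega_1$ (Step 1 of Lemma 5.3 below), so it is harmless for TP. The poset $\mathrm{Add}(\omega_1,1)$ always adds a new subset and always preserves $\aleph_1$, so whether it refutes TP depends on what it does to $\aleph_2$. Section 3 settles that.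

**Definition 1.4 (trees).** A tree order is a partial order in which the predecessors of each element are wellordered. A cofinal branch of a tree of height $\omega_1$ is a downward closed chain that meets every level below $\omega_1$. A Kurepa tree is a tree of height $\omega_1$ with countable levels and at least $\aleph_2$ cofinal branches.

*Example.* Let $R$ be the set of $t\in2^{<\omega_1}$ that take the value $1$ only finitely often, ordered by inclusion. Its levels are countable. A cofinal branch is given by some $b:\omega_1\to2$ all of whose restrictions are in $R$. If $b$ took the value $1$ infinitely often, the first $\omega$ places where it does would be bounded in $\omega_1$, so some restriction would not be in $R$. Hence $R$ has exactly $\aleph_1$ cofinal branches and is not Kurepa. In $L$ there is a Kurepa tree (Solovay).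

**Definition 1.5 (inaccessible).** A cardinal $\kappa$ is inaccessible if it is uncountable, regular, and $2^\mu<\kappa$ for all $\mu<\kappa$. $\mathrm{IC}$ is the statement that there is an inaccessible cardinal.

*Example.* The limit of $\aleph_0,2^{\aleph_0},2^{2^{\aleph_0}},\dots$ satisfies the third requirement but has cofinality $\omega$, so it is not inaccessible. If $\kappa$ is inaccessible then $V_\kappa\models\mathrm{ZFC}$; hence ZFC+IC proves the arithmetic statement $\mathrm{Con(ZFC)}$.

## 2. Does TP have the strength of an inaccessible?

A theorem of Todorcevic says: if ZFC+IC is consistent, then so is ZFC+TP. Abraham and Shelah ask whether the inaccessible is necessary there, that is, whether the consistency of ZFC+TP implies the consistency of ZFC+IC. (The problem is taken from "On The Modal Logics of Some Set-Theoretic Constructions", https://eprints.illc.uva.nl/id/document/2100.) The answer is that it is not necessary.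

**Theorem A.** (ZFC + $V=L$) There is a poset $P$ with $\Vdash_P\mathrm{TP}$. Hence $\mathrm{Con(ZFC)}\Leftrightarrow\mathrm{Con(ZFC+TP)}$, provably in a weak arithmetic theory (e.g. PRA).

**Corollary.** ZFC does not prove $\mathrm{Con(ZFC+TP)}\to\mathrm{Con(ZFC+IC)}$, unless ZFC+IC is inconsistent.

*Proof from Theorem A.* Suppose ZFC proves the implication. The theory ZFC+IC proves Con(ZFC), hence Con(ZFC+TP) by Theorem A, hence Con(ZFC+IC). By Gödel's second incompleteness theorem ZFC+IC is inconsistent. $\square$

**Theorem B.** Let $M=L[G]$, with $G\subseteq P$ generic over $L$.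

1. $M$ has the same cardinals as $L$, and $M\models2^{\aleph_0}=\aleph_2$. (TP implies $2^{\aleph_0}\ge\aleph_2$, so this value is least possible.)
2. Let $W\supseteq M$ be any outer model of ZFC (e.g. a generic extension) with $\omega_1^W=\omega_1^M$. If $W$ contains a new subset of $\omega_1$ over $M$, then $\mathrm{cf}^W(\omega_2^M)=\omega_1$. This case does occur, with $\mathrm{Add}(\omega_1,1)^M$.
3. If $T\in M$ is a tree of height and size $\omega_1$ and $W\supseteq M$ is any outer model with $\omega_1^W=\omega_1^M$, then every cofinal branch of $T$ in $W$ is in $M$. This applies to the Kurepa trees of $M$, and $M$ has Kurepa trees.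

## 3. CH and Suslin trees against TP

Before building a model of TP, we look at what it must avoid.

**Proposition 3.1.** CH implies the failure of TP. So TP implies $2^{\aleph_0}\ge\aleph_2$.

*Proof.* Under CH, $\mathrm{Add}(\omega_1,1)$ has size $\aleph_1$, hence the $\aleph_2$-c.c., and it is $\sigma$-closed. So it preserves all cardinals, and it adds a new subset of $\omega_1$. $\square$

**Proposition 3.2.** If $2^{\aleph_0}\ge\aleph_2$, then $\mathrm{Add}(\omega_1,1)$ collapses $2^{\aleph_0}$ to $\aleph_1$. So it collapses $\aleph_2$, and is no counterexample to TP.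

*Proof.* Let $b$ be the generic function and, for $\delta<\omega_1$, let $x_\delta(n)=b(\omega\cdot\delta+n)$ for $n<\omega$. Then $x_\delta\in V$. Given a condition $t$ and a real $x\in2^\omega\cap V$, choose $\delta$ with $\omega\cdot\delta\ge\mathrm{dom}\,t$, extend $t$ by zeros to length $\omega\cdot\delta$, and append $x$. By density every real of $V$ is some $x_\delta$, so $\delta\mapsto x_\delta$ maps $\omega_1$ onto $2^\omega\cap V$. $\square$

The next lemma says that new branches of small trees are new subsets of $\omega_1$.

**Lemma 3.3.** Let $W\supseteq V$ be an outer model with $\omega_1^W=\omega_1^V$, let $T\in V$ be a tree of height $\omega_1$ with underlying set $\omega_1$, and let $B\in W$ be a cofinal branch of $T$. Then $B$ is fresh over $V$.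

*Proof.* Let $\alpha<\omega_1$. The heights of the countably many elements of $B\cap\alpha$ are bounded in $\omega_1$, since $\omega_1$ is regular in $W$. As $B$ meets every level, there is $u\in B$ of larger height, so $u$ lies above all elements of $B\cap\alpha$. Since $B$ is downward closed, $B\cap\alpha=\{t<\alpha:t\le_Tu\}$, and this set is in $V$. $\square$

*Example.* Let $T$ be a Suslin tree with underlying set $\omega_1$ in which every node has extensions on all higher levels. Force with $T$, higher nodes being stronger. Incompatible means incomparable, so the poset is ccc and preserves all cardinals. The generic filter is a branch, cofinal by density, and not in $V$, because $T$ has no uncountable chain in $V$. By Lemma 3.3 it is a new subset of $\omega_1$. So such trees cannot exist in a model of TP.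

## 4. Specializing $2^{<\omega_1}\cap V$, and the obstruction from old branches

The example suggests making trees branchless forever. The standard device is a specializing function.

**Definition 4.1 (specializing function).** For a tree order $R$, a function $s:R\to\omega$ is specializing if $s(t)\ne s(u)$ whenever $t<u$ in $R$.

*Example.* On $2^{<\omega}$ the length function is specializing. On $(\omega_1,<)$ there is none, since it would be an injection of $\omega_1$ into $\omega$.

If $R$ has a specializing function $s\in M$, then in every outer model of $M$ with the same $\omega_1$ each chain of $R$ is countable, because $s$ is injective on chains. The plan is to build $M$ as an iteration of length $\omega_2$ over $L$, with intermediate models $L[G_\gamma]$, and to use such devices to control functions that are fresh over $L[G_\gamma]$. The next lemma says what control is sufficient.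

**Lemma 4.2 (reduction).** Let $M\models\mathrm{ZFC}$, and let $\langle G_\gamma:\gamma<\omega_2^M\rangle\in M$ be such that the models $L[G_\gamma]$ increase with $\gamma$ and every element of $2^{<\omega_1}\cap M$ lies in some $L[G_\gamma]$. Suppose that for every $\gamma<\omega_2^M$
$$\text{if } W\supseteq M \text{ is an outer model with }\omega_1^W=\omega_1^M,\text{ and } b\in2^{\omega_1}\cap W\text{ is fresh over }L[G_\gamma],\text{ then } b\in M.\tag{1}$$
If $W\supseteq M$ is an outer model with $\omega_1^W=\omega_1^M$ that contains a new subset of $\omega_1$ over $M$, then $\mathrm{cf}^W(\omega_2^M)=\omega_1$. In particular $M\models\mathrm{TP}$.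

*Proof.* Let $b\in W\setminus M$ be fresh over $M$. In $W$, let $\gamma_\delta$ be the least $\gamma<\omega_2^M$ with $b\restriction\delta\in L[G_\gamma]$. The map $\delta\mapsto\gamma_\delta$ on $\omega_1$ is nondecreasing. If it were bounded by some $\gamma<\omega_2^M$, then $b$ would be fresh over $L[G_\gamma]$, so $b\in M$ by (1), a contradiction. So it is nondecreasing and unbounded in $\omega_2^M$; as $\omega_1$ is regular in $W$, $\mathrm{cf}^W(\omega_2^M)=\omega_1$. Now let $W$ be a generic extension of $M$ that preserves $\aleph_1^M$ and $\aleph_2^M$. Then $\omega_2^M=\omega_2^W$ is regular in $W$, so $\mathrm{cf}^W(\omega_2^M)\neq\omega_1$, and $W$ has no new subset of $\omega_1$ over $M$. $\square$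

Fix an intermediate model $V=L[G_\gamma]$ and let $T=2^{<\omega_1}\cap V$, ordered by inclusion. A function $b$ is fresh over $V$ exactly when all its restrictions lie in $T$, so the first thing to try is to add a specializing function for $T$. Here the attempt stops at once. Every $b\in2^{\omega_1}\cap V$ gives an uncountable chain $\{b\restriction\delta:\delta<\omega_1\}$ in $T$, and a specializing function would make $\omega_1$ countable. We must remove enough nodes from $T$ that the old branches disappear, while new branches may not hide in the removed part.

One can do this by listing the old branches. Suppose that some extension of $V$ with the same $\omega_1$ has an enumeration $\langle b_i:i<\omega_1\rangle$ without repetition of $2^{\omega_1}\cap V$. Let $\alpha_i<\omega_1$ be the supremum of $\Delta(b_i,b_j)+1$ over $j<i$, where $\Delta$ is the least place of difference, and let $K_i=\{b_i\restriction\delta:\alpha_i<\delta<\omega_1\}$. The sets $K_i$ are pairwise disjoint. Suppose that $T\setminus\bigcup_iK_i$ gets a specializing function, and that $b$ is fresh over $V$ in a further outer model with the same $\omega_1$. Then for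 all large $\delta$ there is $i(\delta)$ with $b\restriction\delta\in K_{i(\delta)}$, so $\alpha_{i(\delta)}<\delta$. By Fodor's lemma $\alpha_{i(\delta)}$ is a constant $\alpha$ on a stationary set. For these $\delta$ the node $b\restriction(\alpha+1)$ is in $K_{i(\delta)}$, so $i(\delta)$ is a constant $i$ by disjointness, and $b=b_i\in V$. This seals $V$. The price is that $2^{\omega_1}\cap V$ is enumerated in type $\omega_1$, so $\omega_2^V$ is collapsed. If this is done for every intermediate model, the price is an inaccessible.

**Proposition 4.3.** Let $M$ be an outer model of $L$, and let $V_\gamma$ be models of ZFC with $L\subseteq V_\gamma\subseteq M$ and $\omega_1^{V_\gamma}=\omega_1^M$, such that every subset of $\omega_1^M$ in $M$ lies in some $V_\gamma$, and $\omega_2^{V_\gamma}<\omega_2^M$ for all $\gamma$. Then $\omega_2^M$ is inaccessible in $L$.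

*Proof.* Let $\kappa=\omega_2^M$. It is regular in $M$, hence in $L$. Suppose $\kappa=(\mu^+)^L$. Then $\omega_1^M\le\mu<\kappa$, so $M$ has a wellorder of $\omega_1^M$ of type $\mu$, which is coded by a subset of $\omega_1^M$ and so lies in some $V_\gamma$. Every ordinal below $\kappa$ has size at most $|\mu|$ in $L$, hence size at most $\omega_1$ in $V_\gamma$, while $\kappa$ is a cardinal in $M$ and so in $V_\gamma$. Thus $\omega_2^{V_\gamma}=\kappa$, a contradiction. So $\kappa$ is an uncountable regular limit cardinal in $L$, and by GCH in $L$ it is inaccessible there. $\square$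

So, to avoid the inaccessible, we may not list the old branches; we must recognize them node by node. The proof marks a node $t$ of limit length $\delta$ by a local test. Let $N_t$ be the least level of $L[A\cap\delta]$ that is a model of enough set theory and contains $t$. Inside $N_t$ there is a canonical set $C_t\subseteq\delta$ of closure points. Compare $C_t$ with a club $E\subseteq\omega_1$ that is almost contained in every club of $V$: the node $t$ is marked if $C_t$ contains a tail of $E\cap\delta$. Two things will be true. The initial segments of an old branch are marked from some point on, because $E$ is so thin. Conversely, a branch in any outer model whose initial segments are marked from some point on must be old, because the models $N_t$ along it fit together into one level of $L[A]$ that contains the branch. So we specialize only the unmarked nodes, and no list of branches is needed. To specialize by a ccc forcing, we need the unmarked nodes to have no uncountable chain, that is, we need that adding $E$ creates no new branch; this is arranged by adding a Cohen real just before $E$.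

## 5. Fast clubs, ccc specialization, and Cohen reals before $\sigma$-closed forcing

For $E\subseteq\omega_1$ let $\lim E$ be the set of limit points of $E$ below $\omega_1$, and write $X\subseteq^*Y$ if $X\setminus Y$ is bounded in $\omega_1$. For instance, $\lim\omega_1$ is the set of countable limit ordinals, and $[\alpha,\omega_1)\subseteq^*Y$ iff $Y$ contains a final segment of $\omega_1$.

**Definition 5.1 (fast club forcing).** Conditions of $\mathbb C$ are pairs $(s,C)$ with $s\subseteq\omega_1$ countable and closed and $C\subseteq\omega_1$ club. Put $(s',C')\le(s,C)$ iff $s'$ end-extends $s$, $C'\subseteq C$ and $s'\setminus s\subseteq C$. Here "$s'$ end-extends $s$" means that $s\subseteq s'$ and every element of $s'\setminus s$ is above every element of $s$.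

*Example.* Below $(\emptyset,\lim\omega_1)$ every element put into $s$ is a limit ordinal. A condition $(s,C)$ promises that all later points come from $C$.

**Step 1: $\mathbb C$ is $\sigma$-closed.** This gives preservation of $\omega_1$ and is needed for Lemma 5.3. Let $(s_n,C_n)$ be decreasing, $s=\bigcup_ns_n$ and $\overline s$ its closure in $\omega_1$. If $\alpha<\sup s$ is a limit point of $s$, some $s_n$ has an element above $\alpha$, so $s\cap(\alpha+1)=s_n\cap(\alpha+1)$ and $\alpha\in s_n$. So $\overline s$ adds at most the point $\sup s$. If $\sup s$ is not in $s$, then for each $n$ it is a limit of points of $s\setminus s_n\subseteq C_n$, so it is in $C_n$. Hence $(\overline s,\bigcap_nC_n)$ is a lower bound.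

**Step 2: the generic club is faster than every ground model club.** Let $G\subseteq\mathbb C$ be generic and $E=\bigcup\{s:(s,C)\in G\}$. Given $(s,C)$ and $\alpha<\omega_1$, pick $\eta\in C$ above $\alpha$ and $\sup s$; then $(s\cup\{\eta\},C)\le(s,C)$. So $E$ is unbounded. Each $s$ occurring in $G$ is an initial segment of $E$. If $\delta$ is a limit point of $E$, take $(s,C)\in G$ with $\sup s>\delta$; then $\delta$ is a limit point of the closed set $s$, so $\delta\in E$. Thus $E$ is club. If $C$ is a ground model club, the conditions whose second coordinate is contained in $C$ are dense, so $E\subseteq^*C$.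

**Step 3: $G$ can be read off from $E$.** This will be used to code the iteration by subsets of $\omega_1$. We claim
$$G=\{(s,C)\in\mathbb C:s\text{ is an initial segment of }E,\ E\setminus s\subseteq C\}.\tag{2}$$
The inclusion from left to right is clear. Let $(s,C)$ be in the right side, and let $D$ be the set of $(s',C')$ which either are $\le(s,C)$, or satisfy $\sup s'>\sup s$ but not "$s'$ end-extends $s$ and $s'\setminus s\subseteq C$". This $D$ is dense: extend a given condition to $(s',C')$ with $\sup s'>\sup s$; if $s'$ end-extends $s$ and $s'\setminus s\subseteq C$, then $(s',C'\cap C)$ is below both $(s',C')$ and $(s,C)$; otherwise $(s',C')\in D$ already. Take $(s',C')\in G\cap D$. If it were of the second kind only, then $s'$ and $s$ would be initial segments of $E$ with $\sup s'>\sup s$, so $s'$ would end-extend $s$ and $s'\setminus s\subseteq E\setminus s\subseteq C$, a contradiction. So $(s',C')\le(s,C)$ and $(s,C)\in G$.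

**Lemma 5.2 (specializing; Baumgartner–Malitz–Reinhardt).** Let $R$ be a tree order without uncountable chains in which each element has countably many predecessors. Let $\mathbb S(R)$ be the poset of finite partial functions $p:R\to\omega$ with $p(t)\ne p(u)$ for all $t<u$ in $\mathrm{dom}\,p$, ordered by reverse inclusion. Then $\mathbb S(R)$ is ccc.

*Example.* The hypothesis on chains matters: for $R=(\omega_1,<)$ the conditions $\{(\alpha,0)\}$, $\alpha<\omega_1$, are pairwise incompatible.

*Proof.* Let $p_\xi$ $(\xi<\omega_1)$ be pairwise incompatible. By the $\Delta$-system lemma and thinning out we may assume that $\mathrm{dom}\,p_\xi=d\cup\{t^\xi_0,\dots,t^\xi_{n-1}\}$, the new parts being pairwise disjoint and disjoint from $d$, that the $p_\xi$ agree on $d$, and that $p_\xi(t^\xi_i)=m_i$. For $\xi\ne\eta$, $p_\xi\cup p_\eta$ is a function but not a condition. The two comparable elements with equal values are not both in $\mathrm{dom}\,p_\xi$ and not both in $\mathrm{dom}\,p_\eta$, so some $t^\xi_i$ and $t^\eta_j$ are comparable.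

Let $U$ be a uniform ultrafilter on $\omega_1$ (all its members are uncountable). For each $\xi$ there are $i,j<n$ such that $t^\xi_i$ is comparable with $t^\eta_j$ for $U$-many $\eta$, as there are only finitely many pairs. The $t^\eta_j$ are distinct for distinct $\eta$, they differ from $t_i^\xi$ for $\eta\neq\xi$, and only countably many of them are predecessors of $t^\xi_i$. So $t^\xi_i<t^\eta_j$ for $U$-many $\eta$. Fix $(i,j)$ that works for uncountably many $\xi$. For any two such $\xi,\xi'$ some $\eta$ serves both, so $t^\xi_i$ and $t^{\xi'}_i$ lie below the common element $t^\eta_j$ and are comparable. This is an uncountable chain, a contradiction. $\square$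

**Lemma 5.3 (due in essence to Mitchell).** Let $r$ be Cohen-generic over $V$, $\mathbb Q\in V[r]$ $\sigma$-closed in $V[r]$, and $H\subseteq\mathbb Q$ generic over $V[r]$. If $b\in2^{\omega_1}\cap V[r][H]$ is fresh over $V$, then $b\in V$.

*Proof.* Let $\mathbb P=2^{<\omega}$. Cohen forcing is ccc and $\mathbb Q$ is $\sigma$-closed, so $\omega_1^{V[r][H]}=\omega_1^V$. Suppose the lemma fails. Then there are names $\dot{\mathbb Q},\dot b$ and a condition $(p_0,\dot q_0)$ of the two-step iteration that forces $\dot{\mathbb Q}$ to be $\sigma$-closed (in $V[\dot r]$) and $\dot b\in2^{\omega_1}$ to be fresh over $V$ and not in $V$.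

**Step 1: $(p_0,\dot q_0)$ forces $\dot b\notin V[\dot r]$.** The purpose is to know that $b$ is really decided by the $\sigma$-closed part. Suppose $b=\dot b'[r]\in V[r]$. For each $\delta<\omega_1$ some $p_\delta\in r$ forces $\dot b'\restriction\delta=\check x$ for some $x\in V$. Since $\mathbb P$ is countable, one $p\in r$ serves for uncountably many $\delta$. Then
$$b=\bigcup\{x\in2^{<\omega_1}\cap V:p\Vdash\check x\subseteq\dot b'\}\in V,$$
a contradiction. (This also shows that $\mathrm{Add}(\omega,1)$ alone adds no new subset of $\omega_1$.)

**Step 2: splitting.** We show how to find two incompatible predictions about $b$ over the same Cohen condition. Claim: if $(p,\dot q)\le(p_0,\dot q_0)$, then for densely many $p'\le p$ there are $\delta<\omega_1$, $x_0\ne x_1$ in $2^\delta\cap V$ and names $\dot q^0,\dot q^1$ with $p'\Vdash\dot q^i\le\dot q$ and $(p',\dot q^i)\Vdash\dot b\restriction\delta=\check x_i$. Let $r\ni p$ be generic. In $V[r]$ there is $\zeta<\omega_1$ such that $\dot q[r]$ does not decide $\dot b(\zeta)$; otherwise $\dot q[r]$ would force $\dot b\in V[r]$, against Step 1. Let $\delta=\zeta+1$ and choose $q^0,q^1\le\dot q[r]$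 forcing $\dot b(\zeta)=0$ and $\dot b(\zeta)=1$. As $\dot b\restriction\delta$ is forced to be in $V$, we can extend $q^i$ so that it forces $\dot b\restriction\delta=\check x_i$ with $x_i\in V$; then $x_i(\zeta)=i$, so $x_0\ne x_1$. Some $p'\in r$ with $p'\le p$ forces all this for suitable names $\dot q^i$, and $p'$ may be taken below any given member of $r$. As $r\ni p$ was arbitrary, such $p'$ are dense below $p$.

**Step 3: a run of splittings steered by $r$.** We let the bits of $r$ choose between the two predictions. In $V$, let $\dot q$ range over a set of names containing, for every $p$ and every name that $p$ forces into $\dot{\mathbb Q}$, a name that $p$ forces equal to it; such a set exists, by mixing names in the domain of $\dot{\mathbb Q}$. For each $(p,\dot q)\le(p_0,\dot q_0)$ fix a maximal antichain $A(p,\dot q)$ below $p$ consisting of $p'$ as in Step 2, each with fixed data $(\delta,x_0,x_1,\dot q^0,\dot q^1)$. For generic $r\ni p_0$ define in $V[r]$, starting from $(p_0,\dot q_0)$: $p'_n$ is the unique element of $A(p_n,\dot q_n)\cap r$, $i_n=r(|p'_n|)$ is the bit of $r$ following $p'_n$, $p_{n+1}=p_n'{}^\frown i_n\in r$,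 and $\dot q_{n+1}$ is the name $\dot q^{i_n}$ attached to $p_n'$. Let $\delta_n,x^n_0,x^n_1$ be the other data attached to $p'_n$. Then $\langle\dot q_n[r]\rangle$ is decreasing and $(p_{n+1},\dot q_{n+1})\Vdash\dot b\restriction\delta_n=x^n_{i_n}$. By $\sigma$-closure there is a lower bound of the $\dot q_n[r]$, and by freshness it has an extension that decides $\dot b\restriction\delta^*$ to be some $x\in V$, where $\delta^*=\sup_n\delta_n<\omega_1$. So there are $\delta^*<\omega_1$, $x\in2^{\delta^*}\cap V$, $p\in r$ with $p\le p_0$, and a name $\dot q_\omega$ such that $p$ forces: $\delta^*\ge\sup_n\delta_n$, and $\dot q_\omega$ is a lower bound of all $\dot q_n$ and forces $\dot b\restriction\delta^*=\check x$. (Here $\dot q_n,\delta_n$ are computed by the run for the generic real.)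

**Step 4: flip one bit.** This gives the contradiction. Let $n\ge|p|$. Since $|p_n|\ge n$ and $p,p_n\in r$, we have $p_n\supseteq p$. For $j=0,1$ let $r_j\in2^\omega$ be $r$ with the value at $|p'_n|$ changed to $j$. It is Cohen-generic over $V$ and extends $p_n'{}^\frown j$. The run for $r_j$ agrees with that for $r$ up to $p_n,\dot q_n,p_n'$: these objects depend only on the elements $p'_m$ $(m\le n)$ and the bits at $|p'_m|$ $(m<n)$, all of which are contained in $p_n'\subseteq r_j$. For $r_j$ the next bit is $i_n=j$. As $p\subseteq r_j$, the condition $\dot q_\omega[r_j]$ forces $\dot b\restriction\delta^*=x$, and being below $\dot q^j[r_j]$ (the name $\dot q^j$ attached to $p_n'$) it forces $\dot b\restriction\delta_n=x^n_j$. Hence $x\restriction\delta_n=x^n_j$ for $j=0$ and $j=1$, contradicting $x^n_0\ne x^n_1$. $\square$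

*Remark.* The Cohen real cannot be dropped: the club $E$ added by $\mathbb C$ over $V$ has all its initial segments in $V$, as $\mathbb C$ is $\sigma$-closed. It is not in $V$, for if it were, $\lim E$ would be a club of $V$ with $E\subseteq^*\lim E$, but $E\setminus\lim E$ is unbounded.

## 6. Nodes that reconstruct their branch: the set $T^*$

**Definition 6.1 ($\mathrm{ZF}^-$).** $\mathrm{ZF}^-$ is ZF minus Power Set, with Collection. $HC$ is the set of hereditarily countable sets.

*Example.* $HC\models\mathrm{ZF}^-$, and Power Set fails there, since $\mathcal P(\omega)$ is uncountable. If $V=L$, then $HC=L_{\omega_1}$.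

We recall some textbook facts. $L_\beta[a]$ is the $\beta$-th level of the constructible hierarchy with predicate $a$. A transitive model of $\mathrm{ZF}^-+V=L[a]$ that contains $a$ is $L_\beta[a]$, with $\beta$ its height; conversely, if $a\in L_\beta[a]\models\mathrm{ZF}^-$, then $L_\beta[a]\models V=L[a]$. Such a model has a wellorder definable from $a$ (by a fixed formula), hence Skolem functions definable from $a$. If $V=L[A]$ with $A\subseteq\omega_1$ and $\kappa>\omega_1$ is regular, then $L_\kappa[A]=H(\kappa)\models\mathrm{ZF}^-$.

In this section $V=L[A]$ with $A\subseteq\omega_1=\omega_1^V$, $T=2^{<\omega_1}\cap V$, and $E\subseteq\omega_1$ is a club, in some outer model of $V$ with the same $\omega_1$, such that $E\subseteq^*C$ for all clubs $C\in V$.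

**Definition 6.2 ($N_t$, $C_t$, $T^*$, $T^c$).** Let $\delta\in\lim E$, $t\in T$ with $\mathrm{dom}\,t=\delta$, and $a=A\cap\delta$. If there is $\beta$ with $t,a\in L_\beta[a]\models\mathrm{ZF}^-$, let $\beta_t$ be the least such and $N_t=L_{\beta_t}[a]$. For $\eta\le\delta$ let $H_t(\eta)$ be the set of elements of $N_t$ that are definable in $N_t$ from parameters in $\eta\cup\{t,a\}$. Since $N_t$ has a wellorder definable from $a$, $H_t(\eta)\prec N_t$. Let
$$C_t=\{\eta<\delta:H_t(\eta)\cap\delta=\eta\}.$$
Put $t\in T^*$ iff $\beta_t$ exists and $(E\cap\delta)\setminus\varepsilon\subseteq C_t$ for some $\varepsilon<\delta$. Let $T^c=\{t\in T:\mathrm{dom}\,t\in\lim E,\ t\notin T^*\}$.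

*Example.* Suppose $\beta_t$ exists and $N_t\models$ "$\delta$ is countable". The least surjection $f:\omega\to\delta$ in the definable wellorder is definable from $\delta=\mathrm{dom}\,t$ and $a$, so $f\in H_t(0)$. As $\omega\subseteq H_t(0)$, all of $\delta$ is contained in $H_t(0)$, so $C_t=\emptyset$ and $t\in T^c$. Consequently every $t_0\in T$ has extensions in $T^c$: take $\delta\in\lim E$ above $\mathrm{dom}\,t_0+\omega$ and let $t\supseteq t_0$ have length $\delta$ and, in the $\omega$ bits after $t_0$, a code of a wellorder of $\omega$ of type $\delta$; if $\beta_t$ exists, $N_t$ decodes it.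

These definitions depend only on $A$ and $E$, and are absolute between outer models of $V$ with the same $\omega_1$ that contain $E$.

**Lemma 6.3 (condensation).** Suppose $\delta'\le\omega_1$, $u:\delta'\to2$, $a'=A\cap\delta'$, $\beta'$ is least with $u,a'\in L_{\beta'}[a']\models\mathrm{ZF}^-$, and $H\prec L_{\beta'}[a']$ contains $u,a'$ with $H\cap\delta'=\delta<\delta'$. Then the transitive collapse $\sigma$ of $H$ maps $H$ onto $L_\beta[A\cap\delta]$ with $\sigma\restriction\delta=\mathrm{id}$, $\sigma(\delta')=\delta$, $\sigma(u)=u\restriction\delta$, $\sigma(a')=A\cap\delta$, and $\beta$ is least with $u\restriction\delta,A\cap\delta\in L_\beta[A\cap\delta]\models\mathrm{ZF}^-$.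

*Proof.* The set $\sigma[H]$ is a transitive model of $\mathrm{ZF}^-+V=L[\sigma(a')]$, so it is $L_\beta[\sigma(a')]$ for some $\beta$. Since $\delta\subseteq H$, $\sigma$ is the identity on $\delta$. Note $\delta'=\mathrm{dom}\,u\in H$. As $H\cap\delta'=\delta$, we get $\sigma(\delta')=\{\sigma(\xi):\xi\in\delta\}=\delta$, and in the same way $\sigma(a')=a'\cap\delta=A\cap\delta$ and $\sigma(u)=u\restriction\delta$. Minimality of $\beta'$ means that $L_{\beta'}[a']$ satisfies the first order statement "there is no $\gamma$ with $u,a'\in L_\gamma[a']\models\mathrm{ZF}^-$". So $L_\beta[A\cap\delta]$ satisfies the corresponding statement about $u\restriction\delta$ and $A\cap\delta$, which says that $\beta$ is least. $\square$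

**Lemma 6.4 (old branches are marked).** If $b\in2^{\omega_1}\cap V$, then $b\restriction\delta\in T^*$ for all sufficiently large $\delta\in\lim E$.

*Proof.* We do with $b$ and $\omega_1$ what was done above with $t$ and $\delta$, then push it down. Let $\alpha$ be least with $b,A\in L_\alpha[A]\models\mathrm{ZF}^-$; it exists, since large regular cardinals have this property. Let $H_b(\eta)$ be the set of elements of $L_\alpha[A]$ definable there from parameters in $\eta\cup\{b,A\}$, so $H_b(\eta)\prec L_\alpha[A]$, and let $C_b=\{\eta<\omega_1:H_b(\eta)\cap\omega_1=\eta\}\in V$.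

**Step 1: $C_b$ is club.** For limit $\eta$ we have $H_b(\eta)=\bigcup_{\zeta<\eta}H_b(\zeta)$, so $C_b$ is closed. Each $H_b(\eta)$, $\eta<\omega_1$, is countable in $V$. Given $\eta_0$, choose $\eta_{n+1}<\omega_1$ above $\eta_n$ and above all elements of $H_b(\eta_n)\cap\omega_1$; then $\sup_n\eta_n\in C_b$.

**Step 2: transfer to $\delta$.** Let $\varepsilon<\omega_1$ be such that $E\setminus\varepsilon\subseteq C_b$, and let $\delta\in\lim E$, $\delta>\varepsilon$, $t=b\restriction\delta$. As $E$ is closed, $\delta\in E$, so $\delta\in C_b$, that is, $H_b(\delta)\cap\omega_1=\delta$. By Lemma 6.3 with $\delta'=\omega_1$, $u=b$, the set $H_b(\delta)$ collapses by $\sigma$ onto $N_t$; in particular $\beta_t$ exists. The map $\sigma^{-1}:N_t\to L_\alpha[A]$ is elementary, is the identity on $\delta$ and sends $t,A\cap\delta$ to $b,A$. So an element $x\in N_t$ is defined in $N_t$ by a formula with parameters $\vec\xi,t,A\cap\delta$ iff $\sigma^{-1}(x)$ is defined in $L_\alpha[A]$ by the same formula with parameters $\vec\xi,b,A$. Hence $H_t(\eta)=\sigma[H_b(\eta)]$ for $\eta<\delta$. Now $H_b(\eta)\cap\omega_1\subseteq H_b(\delta)\cap\omega_1=\delta$,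 and $\sigma$ fixes the ordinals below $\delta$ and is injective, so $H_t(\eta)\cap\delta=H_b(\eta)\cap\omega_1$. Thus $C_t=C_b\cap\delta\supseteq(E\cap\delta)\setminus\varepsilon$, and $t\in T^*$. $\square$

**Lemma 6.5 (sealing).** Let $W\supseteq V$ be an outer model with $\omega_1^W=\omega_1^V$ and $E\in W$, and suppose $W$ contains $s:T^c\to\omega$ with $s(t)\ne s(u)$ whenever $t\subsetneq u$ in $T^c$. Then every $b\in2^{\omega_1}\cap W$ which is fresh over $V$ belongs to $V$.

*Proof.* Work in $W$. Let $t_\delta=b\restriction\delta\in T$.

**Step 1: $b$ is marked, uniformly on a stationary set.** The function $s$ is injective on the chain $\{t_\delta:\delta\in\lim E\}\cap T^c$, so this chain is countable, and there is $\delta_0$ with $t_\delta\in T^*$ for all $\delta\in\lim E\setminus\delta_0$. For such $\delta$ let $\varepsilon_\delta<\delta$ be least with $(E\cap\delta)\setminus\varepsilon_\delta\subseteq C_{t_\delta}$. By Fodor's lemma there are $\varepsilon$ and a stationary $S\subseteq\lim E\setminus\delta_0$ with $\varepsilon_\delta=\varepsilon$ for $\delta\in S$. Write $N_\delta=N_{t_\delta}$.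

**Step 2: the models $N_\delta$, $\delta\in S$, form an elementary system.** Let $\delta<\delta'$ be in $S$. As $E$ is closed, $\delta\in E$, and $\varepsilon=\varepsilon_\delta<\delta$, so $\delta\in(E\cap\delta')\setminus\varepsilon\subseteq C_{t_{\delta'}}$. Hence $H_{t_{\delta'}}(\delta)\cap\delta'=\delta$. By Lemma 6.3 with $u=t_{\delta'}$, the set $H_{t_{\delta'}}(\delta)$ collapses onto $N_\delta$. Let $\pi_{\delta\delta'}:N_\delta\to N_{\delta'}$ be the inverse of the collapse: it is elementary, the identity on $\delta$, and maps $\delta,t_\delta,A\cap\delta$ to $\delta',t_{\delta'},A\cap\delta'$. Every element of $H_{t_{\delta'}}(\delta)$ is definable in $N_{\delta'}$ from parameters in $\delta\cup\{t_{\delta'},A\cap\delta'\}$. By elementarity every element of $N_\delta$ is definable in $N_\delta$ from parameters in $\delta\cup\{t_\delta,A\cap\delta\}$. If $\delta<\delta'<\delta''$ are in $S$, then $\pi_{\delta'\delta''}\circ\pi_{\delta\delta'}$ and $\pi_{\delta\delta''}$ are elementary and agree on these generators, so they are equal.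

**Step 3: the limit is a level of $L[A]$ that contains $b$.** The direct limit of the system is well founded: the members of a descending $\omega$-sequence have representatives in models $N_{\delta_n}$, and, as $\omega_1$ is regular and $S$ is unbounded, all of them have representatives in one $N_\delta$, $\delta\in S$, which is impossible. Let $N$ be the transitive collapse of the direct limit, with elementary maps $\pi_\delta:N_\delta\to N$.

First, $\pi_\delta(\xi)=\xi$ for $\xi<\delta\in S$. This is by induction on $\xi$, simultaneously for all $\delta$: the elements of $\pi_\delta(\xi)$ are the $\pi_{\delta'}(\zeta)$ with $\delta'\ge\delta$ in $S$ and $\zeta<\pi_{\delta\delta'}(\xi)=\xi$, and $\pi_{\delta'}(\zeta)=\zeta$ by induction. Next, the elements of $\pi_\delta(\delta)$ are the $\pi_{\delta'}(\zeta)=\zeta$ with $\delta\le\delta'\in S$ and $\zeta<\delta'$, so $\pi_\delta(\delta)=\sup S=\omega_1$. In the same way $\pi_\delta(A\cap\delta)=\bigcup_{\delta'\in S}(A\cap\delta')=A$ and $\pi_\delta(t_\delta)=\bigcup_{\delta'\in S}t_{\delta'}=b$.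

So $N$ is a transitive model of $\mathrm{ZF}^-+V=L[A]$ with $A,b\in N$. Hence $N=L_\alpha[A]$ for an ordinal $\alpha$, and $b\in L_\alpha[A]\subseteq V$. $\square$

**Lemma 6.6.** Suppose $E$ is generic for $\mathbb C^{V[r]}$ over $V[r]$, where $r$ is Cohen over $V=L[A]$. In $V[r][E]$ the tree order $T^c$ has no uncountable chain, so $\mathbb S(T^c)$ is ccc there.

*Proof.* The hypotheses on $E$ hold: $\omega_1$ is preserved, and each club of $V$ is a club of $V[r]$, so $E$ is almost contained in it. Let $b$ be the union of an uncountable chain of $T^c$. Its members have distinct countable lengths, so $b$ has length $\omega_1$, and $b$ is fresh over $V$. By Lemma 5.3 (with $\mathbb Q=\mathbb C^{V[r]}$), $b\in V$. By Lemma 6.4 only countably many $b\restriction\delta$ are in $T^c$, a contradiction. Each element of $T^c$ has countably many predecessors, so Lemma 5.2 applies. $\square$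

*Remark.* Without $r$ this fails. If $E$ is generic for $\mathbb C^V$ over $V$ and $b$ is its characteristic function, then $b$ is fresh over $V$ and not in $V$ by the remark after Lemma 5.3. If $b\restriction\delta\in T^*$ held for all large $\delta\in\lim E$, then the proof of Lemma 6.5 from the definition of $\varepsilon_\delta$ on, carried out in $V[E]$, would give $b\in V$. So $T^c$ contains $b\restriction\delta$ for unboundedly many $\delta$, an uncountable chain.

## 7. The countable support iteration over $L$

Assume $V=L$; from now on $\omega_1,\omega_2$ are $\omega_1^L,\omega_2^L$. We define a countable support iteration $\langle P_\gamma,\dot Q_\gamma:\gamma<\omega_2\rangle$ with limit $P=P_{\omega_2}$. Elements of $P_\gamma$ are functions $p$ on $\gamma$ such that $p(\xi)$ is an allowed $P_\xi$-name for an element of $\dot Q_\xi$, and $p(\xi)$ is trivial (the name of the largest element) outside a countable set $\mathrm{supp}(p)$. We have $q\le p$ iff $q\restriction\xi\Vdash q(\xi)\le p(\xi)$ for all $\xi$. As usual, the set of allowed names at coordinate $\xi$ is so large that every $P_\xi$-name forced to be in $\dot Q_\xi$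 is forced equal to an allowed one. A condition of $P_\gamma$ is identified with a condition of $P_\beta$, $\beta\ge\gamma$, by adding trivial coordinates. If $G_\beta\subseteq P_\beta$ is generic, then $G_\gamma=G_\beta\cap P_\gamma$ for $\gamma\le\beta$, and $G(\gamma)$ is the $Q_\gamma$-generic filter over $L[G_\gamma]$ given by $G_{\gamma+1}$. We use the standard equation
$$G_{\gamma+1}=\{p\in P_{\gamma+1}:p\restriction\gamma\in G_\gamma,\ p(\gamma)[G_\gamma]\in G(\gamma)\}.\tag{3}$$

Each ordinal is uniquely of the form $\lambda+3k+i$ with $\lambda$ limit or $0$, $k<\omega$, $i<3$. For $\gamma=\lambda+3k$ the iterands are as follows.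

* $\dot Q_\gamma=\mathrm{Add}(\omega,1)=2^{<\omega}$.
* $\dot Q_{\gamma+1}$ is $\mathbb C$ as defined in $L[G_{\gamma+1}]$.
* By Propositions 8.7, 8.8 and 9.1 below for $\gamma$, $\omega_1$ is preserved by $P_\gamma$, $L[G_\gamma]=L[A]$ for some $A\subseteq\omega_1$, and CH holds there. Fix names for such an $A$ and for a bijection $e:\omega_1\to T:=2^{<\omega_1}\cap L[G_\gamma]$ in $L[G_\gamma]$. Let $\dot Q_{\gamma+2}$ be $\mathbb S(T^c)$, where $T^c$ is defined from $A$ and the club $E$ added at stage $\gamma+1$.

With $V=L[G_\gamma]$ and $r$ the Cohen real of stage $\gamma$, we have $V[r]=L[G_{\gamma+1}]$, and $E$ is generic for $\mathbb C^{V[r]}$ over $V[r]$. So by Lemma 6.6 each iterand is of one of two kinds: either a ccc poset contained in $HC$ (first and third type), or $\mathbb C$. In Section 8, for $\beta$, only this fact about the stages below $\beta$ and Proposition 8.7 for $\gamma<\beta$ are used; in Proposition 9.1 for $\beta$, only the form of the stages below $\beta$. So the recursion is legitimate.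

## 8. Isomorphic countable models: preserving $\omega_1$, $\omega_2$ and CH

There are conditions of unbounded kinds here and no small dense set in sight, so the chain condition will be proved by comparing isomorphic countable models. Fix $\beta<\omega_2$ and suppose that the stages below $\beta$ are defined.

**Lemma 8.1.** Let $\beta$ be a limit ordinal. Then $p\in G_\beta$ iff $p\restriction\xi\in G_\xi$ for all $\xi<\beta$.

*Proof.* The implication from left to right is clear. For the converse it suffices that the set of $q$ with $q\le p$, or $q\restriction\xi\perp p\restriction\xi$ for some $\xi<\beta$, is dense: a $q\in G_\beta$ in this set cannot be of the second kind if all $p\restriction\xi$ are in $G_\xi$, so $q\le p$ and $p\in G_\beta$. Let $q$ be given.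

Suppose first that some $q\restriction\xi$ does not force $p\restriction\xi\in\dot G_\xi$. Then some $x\le q\restriction\xi$ forces $p\restriction\xi\notin\dot G_\xi$, so $x\perp p\restriction\xi$, and $x^\frown q\restriction[\xi,\beta)\le q$ is in our set.

Otherwise, for each $\xi<\beta$, $q\restriction(\xi+1)\Vdash p\restriction(\xi+1)\in\dot G_{\xi+1}$, so $q\restriction\xi$ forces "$q(\xi)\Vdash p(\xi)\in\dot G(\xi)$", hence forces that $q(\xi),p(\xi)$ are compatible. For $\xi\in\mathrm{supp}(p)\cup\mathrm{supp}(q)$ let $q'(\xi)$ be a name which $q\restriction\xi$ forces to be a common extension of $q(\xi)$ and $p(\xi)$; elsewhere let $q'(\xi)$ be trivial. The support is countable. By induction on $\xi$, $q'\restriction\xi\le q\restriction\xi,p\restriction\xi$. So $q'\le q,p$. $\square$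

Let $\lambda$ be a large regular cardinal and $<^*$ a wellorder of $H(\lambda)$. Let $\vec P^\beta$ be the iteration up to and including $P_\beta$. Recall that $q\in P_\gamma$ is $(N,P_\gamma)$-generic if $q$ forces $\dot G_\gamma\cap D\cap N\ne\emptyset$ for every dense $D\subseteq P_\gamma$ in $N$.

**Definition 8.2 ($\beta$-triple).** A $\beta$-triple is $(N,N',h)$, where $N,N'\prec(H(\lambda),\in,<^*)$ are countable and contain $\vec P^\beta,\beta$, and $h:N\to N'$ is an isomorphism for $\in,<^*$ with $h(\vec P^\beta)=\vec P^\beta$ and $h(\beta)=\beta$.

*Example.* $(N,N,\mathrm{id})$ is a $\beta$-triple. More generally, if $(N,\in,<^*,\vec P^\beta,\beta)$ and $(N',\in,<^*,\vec P^\beta,\beta)$ have the same transitive collapse, the composition of one collapse with the inverse of the other is such an $h$.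

Let $(N,N',h)$ be a $\beta$-triple. The ordinals $N\cap\omega_1$ and $N'\cap\omega_1$ correspond under $h$, so they are equal, say to $\delta$, and $h\restriction\delta=\mathrm{id}$. Let $f$ be the $<^*$-least surjection $\omega_1\to\beta+1$. Then $h(f)=f$, so $N\cap(\beta+1)=f[\delta]=N'\cap(\beta+1)$, and $h$ is the identity on this set. Hence $(N,N',h)$ is a $\gamma$-triple for each $\gamma\in N\cap\beta$.

**Definition 8.3 (good).** For $\gamma\in N\cap(\beta+1)$ a condition $q\in P_\gamma$ is good if it is $(N,P_\gamma)$-generic and $(N',P_\gamma)$-generic and $q\Vdash h[\dot G_\gamma\cap N]=\dot G_\gamma\cap N'$.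

*Example.* The only condition of $P_0=\{\emptyset\}$ is good. For the triple $(N,N,\mathrm{id})$, good means $(N,P_\gamma)$-generic.

**Lemma 8.4.** Let $q\in P_\gamma$ be good, $q\in G_\gamma$, and $N[G_\gamma]=\{\tau[G_\gamma]:\tau\in N\text{ a }P_\gamma\text{-name}\}$.

* (a) $N[G_\gamma],N'[G_\gamma]\prec H(\lambda)^{L[G_\gamma]}=H(\lambda)[G_\gamma]$.
* (b) $N[G_\gamma]\cap H(\lambda)^L=N$, and likewise for $N'$; in particular $N[G_\gamma]\cap\omega_1=\delta$.
* (c) $\hat h(\tau[G_\gamma])=h(\tau)[G_\gamma]$ is a well defined $\in$-isomorphism $N[G_\gamma]\to N'[G_\gamma]$ extending $h$. Moreover $\hat h(G_\gamma)=G_\gamma$, and $\hat h(Q_\gamma)=Q_\gamma$ if $\gamma<\beta$.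
* (d) $\hat h$ is the identity on $N[G_\gamma]\cap HC=N'[G_\gamma]\cap HC$, where $HC$ is computed in $L[G_\gamma]$.

*Proof.* (a) Suppose $\tau\in N$ and $H(\lambda)[G_\gamma]\models\exists x\,\varphi(x,\tau[G_\gamma])$. The forcing relation over $H(\lambda)$ is definable in $H(\lambda)$, so by the maximal principle and elementarity of $N$ there is a name $\sigma\in N$ with $\Vdash\exists x\,\varphi(x,\tau)\to\varphi(\sigma,\tau)$. So $\sigma[G_\gamma]\in N[G_\gamma]$ is a witness, and the Tarski–Vaught test applies. The same works for $N'$.

(b) Using the names $\check x$, $N\subseteq N[G_\gamma]$. Let $\tau\in N$ with $\tau[G_\gamma]=x\in H(\lambda)^L$. The set of conditions that either force $\tau\notin H(\lambda)^L$ or force $\tau=\check y$ for some $y\in H(\lambda)^L$ is dense. It is definable over $H(\lambda)$ from $P_\gamma,\tau$ and is a subset of $P_\gamma$, so it is an element of $H(\lambda)$, hence of $N$. By genericity it contains some $p\in G_\gamma\cap N$. As $\tau[G_\gamma]=x$, $p$ forces $\tau=\check x$, and $x$ is definable from $p,\tau,P_\gamma$, so $x\in N$. The same holds for $N'$.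

(c) For $\tau,\sigma\in N$ the truth value of $\tau=\sigma$, or of $\tau\in\sigma$, is decided by some $p\in G_\gamma\cap N$, by genericity. Then $h(p)\in G_\gamma$ by goodness, and $h(p)$ decides the corresponding statement about $h(\tau),h(\sigma)$ in the same way, as $h$ is an isomorphism between elementary submodels fixing $P_\gamma$. So $\hat h$ is well defined, injective and preserves $\in$ both ways. Surjectivity is clear, and $\hat h$ extends $h$ because $h(\check x)$ is the canonical name of $h(x)$. The canonical name of $G_\gamma$ and the name $\dot Q_\gamma$ are definable from $\vec P^\beta$ and $\gamma$, so they are fixed by $h$.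

(d) By (a), elements of $N[G_\gamma]$ or $N'[G_\gamma]$ that are countable in $L[G_\gamma]$ are subsets of the respective model, and $\hat h$ preserves membership in $HC$. So for $x\in HC\cap N[G_\gamma]$ we have $\hat h(x)\subseteq N'[G_\gamma]$, hence $\hat h(x)=\{\hat h(y):y\in x\}=x$ by $\in$-induction. In particular $x\in N'[G_\gamma]$. The same applies to $\hat h^{-1}$. $\square$

The next lemma is the one place where the actual iterands matter. It says that one generic filter can serve both models at a single step.

**Lemma 8.5 (one step).** Let $\gamma\in N\cap\beta$, $q\in G_\gamma$ good, $p\in Q_\gamma\cap N[G_\gamma]$. There is $q^*\le p$ in $Q_\gamma$ which is generic for $N[G_\gamma]$ and $N'[G_\gamma]$ and forces $\hat h[\dot G(\gamma)\cap N[G_\gamma]]=\dot G(\gamma)\cap N'[G_\gamma]$.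

*Proof.* **Case 1: $Q_\gamma\subseteq HC$ is ccc.** By Lemma 8.4(c),(d), $\hat h$ is the identity on $Q_\gamma\cap N[G_\gamma]=Q_\gamma\cap N'[G_\gamma]$. We show that $q^*=p$ works. If $D\in N[G_\gamma]$ is dense, then $N[G_\gamma]$ contains a maximal antichain of $Q_\gamma$ included in $D$. It is countable, hence a subset of $N[G_\gamma]$, so every generic filter meets $D\cap N[G_\gamma]$. The same holds for $N'[G_\gamma]$, and the last requirement is trivial.

**Case 2: $Q_\gamma=\mathbb C$.** In $L[G_\gamma]$ choose a decreasing sequence $p=p_0\ge p_1\ge\cdots$ in $\mathbb C\cap N[G_\gamma]$ meeting all dense subsets of $\mathbb C$ in $N[G_\gamma]$, with $p_n=(s_n,C_n)$. As $s_n\in HC$, $\hat h(p_n)=(s_n,\hat h(C_n))$. The sequence $\langle\hat h(p_n)\rangle$ is decreasing and meets all dense subsets of $\mathbb C$ in $N'[G_\gamma]$, since each of these is $\hat h(D)$ for some dense $D\in N[G_\gamma]$. Since $N[G_\gamma]\cap\omega_1=\delta$, each $\sup s_n<\delta$, and density gives $\sup\bigcup_ns_n=\delta$. Put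
$$q^*=\Big(\bigcup_ns_n\cup\{\delta\},\ \bigcap_nC_n\cap\bigcap_n\hat h(C_n)\Big).$$
For $m>n$, $s_m\setminus s_n$ is contained in $C_n$ and in $\hat h(C_n)$, and $\delta$ is a limit of such points, so $\delta$ belongs to all these clubs. Hence $q^*\in\mathbb C$ and $q^*\le p_n,\hat h(p_n)$ for all $n$, and $q^*$ is generic for both models.

It remains to check the isomorphism requirement. For each $x\in\mathbb C\cap N[G_\gamma]$ the conditions that are below $x$ or incompatible with $x$ form a dense set in $N[G_\gamma]$, so some $p_n$ is below $x$ or incompatible with $x$. Since $q^*$ forces all $p_n$ into $\dot G(\gamma)$, it forces $\dot G(\gamma)\cap N[G_\gamma]=\{x\in\mathbb C\cap N[G_\gamma]:\exists n\ p_n\le x\}$. In the same way it forces $\dot G(\gamma)\cap N'[G_\gamma]=\{x\in\mathbb C\cap N'[G_\gamma]:\exists n\ \hat h(p_n)\le x\}$. The map $\hat h$ carries the first set onto the second. $\square$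

**Lemma 8.6 (extension of good conditions).** Let $(N,N',h)$ be a $\beta$-triple, $\nu\in N\cap(\beta+1)$, $q_\nu\in P_\nu$ good, and $\dot p$ a $P_\nu$-name with $q_\nu\Vdash\dot p\in P_\beta\cap N,\ \dot p\restriction\nu\in\dot G_\nu$. Then there is a good $q\in P_\beta$ with $q\restriction\nu=q_\nu$ and $q\Vdash\dot p\in\dot G_\beta$.

*Proof.* By induction on $\beta$. The case $\nu=\beta$ is trivial.

**Successor step: $\beta=\gamma+1$, $\nu\le\gamma$.** Here we add one coordinate by Lemma 8.5. We have $\gamma\in N$. By the induction hypothesis for $\gamma$ and the name $\dot p\restriction\gamma$ there is a good $q_\gamma\in P_\gamma$ with $q_\gamma\restriction\nu=q_\nu$ and $q_\gamma\Vdash\dot p\restriction\gamma\in\dot G_\gamma$. Let $q(\gamma)$ be a name which $q_\gamma$ forces to be a condition as in Lemma 8.5 below the interpretation of $\dot p(\gamma)$, which is in $Q_\gamma\cap N[G_\gamma]$. Let $q=q_\gamma{}^\frown q(\gamma)$. By (3), $q\Vdash\dot p\in\dot G_\beta$. Let $q\in G_\beta$; we check that $G_\beta$ is as required by goodness.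

Genericity. Let $D\in N$ be dense in $P_\beta$. The set $D_1=\{x(\gamma)[G_\gamma]:x\in D,\ x\restriction\gamma\in G_\gamma\}$ is dense in $Q_\gamma$: given $u=\dot u[G_\gamma]\in Q_\gamma$ with $\dot u$ an allowed name, every $y\in P_\gamma$ has $x\in D$ with $x\le y^\frown\dot u$, so the set of all $x\restriction\gamma$ with $x\in D$ and $x\restriction\gamma\Vdash x(\gamma)\le\dot u$ is dense in $P_\gamma$ and meets $G_\gamma$. Also $D_1\in N[G_\gamma]$, being definable from $D$ and $G_\gamma$. So there is $u\in D_1\cap G(\gamma)\cap N[G_\gamma]$. By Lemma 8.4(a) there is $x\in D\cap N[G_\gamma]$ with $x\restriction\gamma\in G_\gamma$ and $x(\gamma)[G_\gamma]=u$, and $x\in N$ by Lemma 8.4(b). So $x\in D\cap N\cap G_\beta$. The same argument works for $N'$.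

Isomorphism. For $x\in N\cap P_\beta$: $x\in G_\beta$ iff $x\restriction\gamma\in G_\gamma$ and $x(\gamma)[G_\gamma]\in G(\gamma)$, iff $h(x)\restriction\gamma\in G_\gamma$ and $\hat h(x(\gamma)[G_\gamma])=h(x)(\gamma)[G_\gamma]\in G(\gamma)$, iff $h(x)\in G_\beta$. So $q$ is good.

**Limit step: $\beta$ limit, $\nu<\beta$.** Here we glue along an $\omega$-sequence, while meeting the dense sets of $N$. Let $\nu=\beta_0<\beta_1<\cdots$ be cofinal in $N\cap\beta$ with all $\beta_n\in N$, and let $\langle D_n\rangle$ list the dense subsets of $P_\beta$ in $N$. We build good $q_n\in P_{\beta_n}$ with $q_0=q_\nu$, $q_{n+1}\restriction\beta_n=q_n$, and $P_{\beta_n}$-names $\dot p_n$ with $\dot p_0=\dot p$, such that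
$$q_n\Vdash\dot p_n\in N\cap P_\beta,\ \dot p_n\restriction\beta_n\in\dot G_{\beta_n},\qquad q_{n+1}\Vdash\dot p_{n+1}\le\dot p_n,\ \dot p_{n+1}\in D_n.\tag{4}$$
Given $q_n,\dot p_n$, let $q_n\in G_{\beta_n}$ and $p_n=\dot p_n[G_{\beta_n}]\in N$. Consider the set of $x\in P_{\beta_n}$ such that $x\perp p_n\restriction\beta_n$, or $x=x'\restriction\beta_n$ for some $x'\in D_n$ with $x'\le p_n$. It is dense: if $y$ is compatible with $p_n\restriction\beta_n$, take $z\le y,p_n\restriction\beta_n$ and then $x'\in D_n$ below $z^\frown p_n\restriction[\beta_n,\beta)$; now $x'\restriction\beta_n\le y$. It is in $N$, so it meets $G_{\beta_n}\cap N$. As $p_n\restriction\beta_n\in G_{\beta_n}$, the second alternative holds for the element found, and by elementarity there is $p_{n+1}\in N\cap D_n$ with $p_{n+1}\le p_n$ and $p_{n+1}\restriction\beta_n\in G_{\beta_n}$. Let $\dot p_{n+1}$ be a $P_{\beta_n}$-name for it, and apply the induction hypothesis for $\beta_n<\beta_{n+1}$ to $\dot p_{n+1}\restriction\beta_{n+1}$ to get $q_{n+1}$.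

Let $q=\bigcup_nq_n$, extended trivially to $\beta$; it has countable support. Let $q\in G_\beta$, and let $p_n$ be the interpretation of $\dot p_n$. For $x\in N\cap P_\beta$ the support of $x$ is countable and in $N$, so $\mathrm{supp}(x)\subseteq N\cap\beta\subseteq\sup_n\beta_n$. By Lemma 8.1, applied at $\sup_n\beta_n$,
$$x\in G_\beta\iff x\restriction\beta_n\in G_{\beta_n}\text{ for all }n.\tag{5}$$
The same holds for $x\in N'\cap P_\beta$, as $N'\cap\beta=N\cap\beta$. For $m\ge n$ we have $p_m\le p_n$ and $p_m\restriction\beta_m\in G_{\beta_m}$, so $p_n\restriction\beta_m\in G_{\beta_m}$. By (5) every $p_n$ is in $G_\beta$. In particular the interpretation $p_0$ of $\dot p$ is in $G_\beta$, and $p_{n+1}\in G_\beta\cap N\cap D_n$ for all $n$. Since $h(x)\restriction\beta_n=h(x\restriction\beta_n)$ and the $q_n$ are good, (5) gives $x\in G_\beta$ iff $h(x)\in G_\beta$ for $x\in N\cap P_\beta$. Finally, a dense set in $N'$ is $h(D_n)$ for some $n$, and $h(p_{n+1})\in h(D_n)\cap G_\beta\cap N'$. So $q$ is good. $\square$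

**Proposition 8.7.** For $\beta<\omega_2$, $P_\beta$ preserves $\omega_1$.

*Proof.* Let $p\in P_\beta$ force $\dot g:\omega\to\omega_1$. Take a countable $N\prec(H(\lambda),\in,<^*)$ containing $\vec P^\beta,\beta,p,\dot g$. Lemma 8.6 for the triple $(N,N,\mathrm{id})$ and $\nu=0$ gives an $(N,P_\beta)$-generic $q$ with $q\Vdash p\in\dot G_\beta$. So $p,q$ are compatible, and a common extension forces $\mathrm{ran}(\dot g)\subseteq N[\dot G_\beta]\cap\omega_1=N\cap\omega_1$ by Lemma 8.4(b). So $p$ does not force $\dot g$ to be onto. $\square$

**Proposition 8.8.** For $\beta<\omega_2$, $P_\beta$ has the $\omega_2$-c.c. and forces CH.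

*Proof.* Let $p,p_i\in P_\beta$ and let $\dot x_i$ be $P_\beta$-names for subsets of $\omega$ $(i<\omega_2)$. Choose countable $N_i\prec(H(\lambda),\in,<^*)$ containing $\vec P^\beta,\beta,p,p_i,\dot x_i$. By CH in $L$ there are at most $\omega_1$ transitive collapses of the structures $(N_i,\in,<^*,\vec P^\beta,\beta,p,p_i,\dot x_i)$. So for some $i<j$ there is a $\beta$-triple $(N_i,N_j,h)$ with $h(p)=p$, $h(p_i)=p_j$, $h(\dot x_i)=\dot x_j$.

**Step 1: chain condition.** By Lemma 8.6 with $\nu=0$ take a good $q$ forcing $p_i\in\dot G_\beta$. Then $q\Vdash p_j=h(p_i)\in\dot G_\beta$, so $p_i,p_j$ are compatible.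

**Step 2: CH.** By Proposition 8.7 and Step 1, $\omega_1$ and $\omega_2$ are preserved. So if CH is not forced, we can start with a $p$ and names $\dot x_i$ $(i<\omega_2)$ that $p$ forces to be pairwise distinct. Take a good $q\Vdash p\in\dot G_\beta$ and $G_\beta\ni q$. Then $\dot x_j[G_\beta]=\hat h(\dot x_i[G_\beta])=\dot x_i[G_\beta]$ by Lemma 8.4(d), although $p\in G_\beta$. This is a contradiction. $\square$

## 9. Coding $G_\beta$ by a subset of $\omega_1$, and the model $M=L[G]$

**Proposition 9.1.** For $\beta<\omega_2$, $L[G_\beta]=L[A_\beta]$ for some $A_\beta\subseteq\omega_1$.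

*Proof.* **Step 1: code one stage.** For $\xi<\beta$ let $a_\xi\subseteq\omega_1$ be the Cohen real, or the club $E$, or the set $\{\omega\cdot\zeta+n:e(\zeta)\in T^c,\ s(e(\zeta))=n\}$ with $s=\bigcup G(\xi)$ and $e$ the fixed bijection, according to the type of $\xi$. In each case $G(\xi)$ is obtained from $Q_\xi$, $a_\xi$ and (third type) $e$ by an absolute definition. In the first case it is $\{p:p\subseteq a_\xi\}$, with $a_\xi$ viewed as a function on $\omega$. In the second case it is given by (2). In the third case $s$ is read off from $a_\xi$ and $e$, and $G(\xi)=\{p\in Q_\xi:p\subseteq s\}$: if $p\subseteq s$, the finitely many elements of $p$ are contained in one member of the filter $G(\xi)$, so $p\in G(\xi)$.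

**Step 2: decode all stages.** In $L[\langle a_\xi:\xi<\beta\rangle]$ we recover $\langle G_\xi:\xi\le\beta\rangle$ by recursion: from $G_\xi$ we get $Q_\xi$ and $e$ by interpreting the names, then $G(\xi)$ by Step 1, and $G_{\xi+1}$ by (3); at limits we use Lemma 8.1. So $L[G_\beta]=L[\langle a_\xi:\xi<\beta\rangle]$. Since $|\beta|\le\omega_1$ in $L$, the sequence is coded by a subset of $\omega_1$. $\square$

This completes the recursion of Section 7; so $P=P_{\omega_2}$ is defined.

**Proposition 9.2.** $P$ has the $\omega_2$-c.c.

*Proof.* Given $\omega_2$ conditions, by CH and the $\Delta$-system lemma for countable sets pass to $\omega_2$ many whose supports form a $\Delta$-system, with root contained in some $\beta<\omega_2$. By (the proof of) Proposition 8.8 two of them have compatible restrictions to $\beta$. Above $\beta$ their supports are disjoint, so a common extension of the restrictions, continued by both conditions on $[\beta,\omega_2)$, is a common extension. $\square$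

**Proposition 9.3.** Let $M=L[G_{\omega_2}]$. Every subset of $\omega_1$, and every function from a countable ordinal to $2$ or to $\omega_1$, that is in $M$ lies in $L[G_\beta]$ for some $\beta<\omega_2$. $M$ has the same cardinals as $L$, and $M\models2^{\aleph_0}=\aleph_2$.

*Proof.* Supports are countable, so every condition of $P$ lies in some $P_\beta$, $\beta<\omega_2$. By Proposition 9.2 a nice name for an object of the kinds listed uses at most $\aleph_1$ conditions, so all of them lie in one $P_\beta$; this gives the first claim. A function from $\omega$ onto $\omega_1$ in $M$ would therefore be in some $L[G_\beta]$, against Proposition 8.7; so $\omega_1$ is preserved. Cardinals $\ge\omega_2$ are preserved by Proposition 9.2. Finally, $\omega_2$ many distinct Cohen reals are added, since that of stage $\gamma$ is not in $L[G_\gamma]$, and $\mathbb R\cap M=\bigcup_{\beta<\omega_2}\mathbb R\cap L[G_\beta]$ with CH in each $L[G_\beta]$, so $2^{\aleph_0}=\aleph_2$ in $M$. $\square$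

## 10. All intermediate models are sealed: proof of Theorem A

**Lemma 10.1.** Let $W\supseteq M$ be an outer model with $\omega_1^W=\omega_1^M$, and $\gamma<\omega_2^M$. If $b\in2^{\omega_1}\cap W$ is fresh over $L[G_\gamma]$, then $b\in M$.

*Proof.* Freshness persists when $\gamma$ is increased, so assume $\gamma=\lambda+3k$. We apply Lemma 6.5 with $V=L[G_\gamma]=L[A]$, with $E\in M\subseteq W$ the club added at stage $\gamma+1$ and $s$ the union of the generic filter at stage $\gamma+2$. Its hypotheses hold: $\omega_1^W=\omega_1^V$; $E\subseteq^*C$ for every club $C\in L[G_{\gamma+1}]\supseteq V$; $s(t)\ne s(u)$ for $t\subsetneq u$ in $T^c$ because any two elements of $s$ lie in one condition; and $s$ is total on $T^c$, since any $t\in T^c$ can be added to the domain of a condition with a value not used before. So $b\in L[G_\gamma]\subseteq M$. $\square$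

*Proof of Theorem A.* We check the hypotheses of Lemma 4.2 for $\langle G_\gamma:\gamma<\omega_2\rangle\in M$. The models $L[G_\gamma]$ increase, every element of $2^{<\omega_1}\cap M$ lies in some $L[G_\gamma]$ by Proposition 9.3, and (1) is Lemma 10.1. So $M\models\mathrm{TP}$. As $G$ was an arbitrary generic filter, $\Vdash_P\mathrm{TP}$.

As $\mathrm{Con(ZFC)}\to\mathrm{Con(ZFC}+V=L)$ (Gödel), the usual formalization of forcing gives $\mathrm{Con(ZFC)}\to\mathrm{Con(ZFC+TP)}$. The converse is trivial. $\blacksquare$

Here $\omega_2^M=\omega_2^L$ is a successor cardinal of $L$, so no inaccessible is hidden in the construction. In particular the hypothesis of Proposition 4.3 that every $\omega_2^{V_\gamma}$ is below $\omega_2^M$ fails for $V_\gamma=L[G_\gamma]$: these models have the same $\omega_2$ as $M$.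

## 11. Arbitrary outer models of $M$ and Kurepa trees: proof of Theorem B

**Part 1.** The statements on $M$ are in Proposition 9.3, and TP implies $2^{\aleph_0}\ge\aleph_2$ by Proposition 3.1.

**Part 2.** The first assertion is the conclusion of Lemma 4.2, whose hypotheses were checked in Section 10. The poset $\mathrm{Add}(\omega_1,1)^M$ is $\sigma$-closed, hence preserves $\omega_1$, and it adds a new subset of $\omega_1$. So the case does occur. By Proposition 3.2 it collapses $2^{\aleph_0}=\omega_2^M$ to $\omega_1$; so preservation of $\aleph_2$ cannot be dropped from TP.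

**Part 3.** Let $T\in M$ be a tree of height and size $\omega_1$; by a bijection in $M$ we may assume that its underlying set is $\omega_1$. Let $B\in W$ be a cofinal branch. The order of $T$ is coded by a subset of $\omega_1$, so $T\in L[G_\gamma]$ for some $\gamma<\omega_2$ by Proposition 9.3. Apply Lemma 3.3 with $L[G_\gamma]$ in place of $V$; it applies, since $\omega_1^W=\omega_1^M=\omega_1^{L[G_\gamma]}$. So $B$ is fresh over $L[G_\gamma]$, and $B\in M$ by Lemma 10.1. No hypothesis on $\omega_2^M$ in $W$ was used.

A Kurepa tree has height $\omega_1$ and countable levels, so it has size $\omega_1$, and the above applies to it. Finally, $L$ has a Kurepa tree (Solovay). It remains Kurepa in $M$, since $\omega_1$ and $\omega_2$ are preserved: its levels are still countable, its height is still $\omega_1$, and its $\omega_2^L=\omega_2^M$ many cofinal branches in $L$ are still there. $\blacksquare$
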